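# A continuum-wise expansive homeomorphism of the Menger curve

## Theorems A and B

Let $M\subset[0,1]^3$ be the Menger universal curve and $T^2=\mathbf R^2/\mathbf Z^2$ the torus. A matrix $A\in GL(2,\mathbf Z)$ is *hyperbolic* if it has no eigenvalue of modulus $1$; it induces an automorphism $g$ of $T^2$. We write cw-expansive for continuum-wise expansive; the definition follows the statements.

**Theorem A.** There is a cw-expansive homeomorphism $f:M\to M$. More precisely, for every hyperbolic $A\in GL(2,\mathbf Z)$, with induced automorphism $g$ of $T^2$, there are a homeomorphism $f:M\to M$ and a continuous surjection $\pi:M\to T^2$ with totally disconnected fibres such that $\pi f=g\pi$. Every such $f$ is cw-expansive.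

**Theorem B.** The $f$ of Theorem A can moreover be chosen topologically mixing, with dense periodic points and infinite topological entropy (so this particular $f$ is not expansive). By contrast, the other universal curve, the Sierpiński carpet, admits no cw-expansive homeomorphism.

Whether $M$ admits an *expansive* homeomorphism is not decided here. The question answered by Theorem A comes from the paper "Continuum-Wise Expansive Homeomorphisms".

Now the words. A *continuum* is a compact connected metric space with more than one point; to stress the last condition we also say "nondegenerate continuum". For $S$ in a metric space $(X,d)$ put $\operatorname{diam}S=\sup\{d(x,y):x,y\in S\}$.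

**Definition (expansive, cw-expansive).** Let $f:X\to X$ be a homeomorphism of a compact metric space. It is *expansive* if there is $c>0$ such that for all $x\ne y$ some $n\in\mathbf Z$ has $d(f^n(x),f^n(y))>c$. It is *cw-expansive* if there is $c>0$ such that for every nondegenerate subcontinuum $C\subset X$ some $n\in\mathbf Z$ has $\operatorname{diam}f^n(C)>c$.

An expansive $f$ is cw-expansive with the same $c$: apply the condition to two points of $C$. The converse fails for a trivial reason: on a Cantor set there are no nondegenerate subcontinua, so the identity is cw-expansive, but it is not expansive.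

**Definition (Menger curve).** Put $M_0=[0,1]^3$. To get $M_{k+1}$, divide each of the cubes of side $3^{-k}$ making up $M_k$ into $27$ congruent subcubes and keep the $20$ that meet an edge of the divided cube; the central subcube and the six at the centres of the faces go. Then $M=\bigcap_kM_k$.

So $M_1$ has $20$ cubes and $M_2$ has $400$. We never compute with this definition. We build an abstract space $Z$ and recognize it as $M$ by a characterization theorem.

**Definition (light map).** A continuous map is *light* if its fibres are totally disconnected, that is, contain no connected set with more than one point.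

For example, if $K$ is a Cantor set, the projection $K\times T^2\to T^2$ is light. Theorem A says that $g$ has a light extension living on the one-dimensional space $M$.

## An interval, a torus, and a Cantor set of tori

**The interval admits no cw-expansive homeomorphism.** Let $f$ be a homeomorphism of $[0,1]$ and let $c>0$. Then $h=f^2$ is increasing. If $h=\mathrm{id}$, take an interval $J$ so short that $J$ and $f(J)$ have length at most $c$; these are its only iterates. Otherwise pick $x$ with $h(x)\neq x$, and let $J$ be the interval between $x$ and $h(x)$. Since $h$ is increasing, the orbit of $x$ under $h$ is monotone, so the intervals $h^n(J)$ have disjoint interiors; so do the intervals $f(h^n(J))$. Their lengths add up to at most $1$ in each family, so $f^m(J)$ has length at most $c$ for all but finitely many $m$. Shrink $J$ to an interval $B$ so short that the finitely many remaining $f^m(B)$ also have length at most $c$. Then no iterate of $B$ is longer than $c$. The same shrinking trick will dispose of the Sierpiński carpet.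

**The torus has one.** Let $A\in GL(2,\mathbf Z)$ be hyperbolic. Since $\det A=\pm1$, a non-real pair of conjugate eigenvalues would have modulus $1$. So the eigenvalues are real: one, $\lambda$, has $\Lambda:=|\lambda|>1$, and the other has modulus $\Lambda^{-1}$. Let $v_u$ and $v_s$ be respective eigenvectors. For $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ we get $\lambda=\frac{3+\sqrt5}2$, $v_u=(1,\frac{\sqrt5-1}2)$, $v_s=(1,-\frac{\sqrt5+1}2)$. We use throughout
$$\|av_u+bv_s\|=\max(|a|,|b|),\qquad d(x,y)=\min\{\|w\|:x+w=y\}\ \text{ on }T^2 .$$
In this norm the operator norms are $\|A^n\|=\Lambda^{|n|}$ for all $n\in\mathbf Z$.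

*$g$ is expansive.* Let $\rho_0=\min\{\|w\|:0\ne w\in\mathbf Z^2\}$ and $0<c_0<\rho_0/(1+\|A\|)$. Suppose $d(g^nx,g^ny)\le c_0$ for all $n\in\mathbf Z$. Choose $w_n$ with $\|w_n\|\le c_0$ and $g^nx+w_n=g^ny$. Applying $g$ gives $g^{n+1}x+Aw_n=g^{n+1}y$, so $Aw_n-w_{n+1}\in\mathbf Z^2$. Its norm is at most $(1+\|A\|)c_0<\rho_0$, so it is $0$ and $w_n=A^nw_0$ for all $n$. A two-sided bounded $A$-orbit is $0$: the $v_u$-component of $w_0$ would grow for $n\to\infty$, and the $v_s$-component for $n\to-\infty$. So $w_0=0$ and $x=y$.

**A Cantor set of tori.** On $K\times T^2$ with $K$ a Cantor set, take $\mathrm{id}\times g$. A continuum in $K\times T^2$ lies in one slice $\{t\}\times T^2$, so the map is cw-expansive. It is not expansive: $(t,y)$ and $(t',y)$ stay at constant distance. The reason for cw-expansiveness here is that the projection to $T^2$ is light, and this generalizes at once.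

**Proposition 1.** Let $X$ be a compact metric space with metric $\rho$, $f:X\to X$ a homeomorphism, and $\pi:X\to T^2$ continuous and light with $\pi f=g\pi$. Then $f$ is cw-expansive.

*Proof.* By uniform continuity choose $c>0$ such that $\rho(z,z')\le c$ implies $d(\pi z,\pi z')\le c_0$. Let $C\subset X$ be a nondegenerate continuum. It does not lie in one fibre, so $\pi(C)$ contains points $y\ne y'$. Some $n$ has $d(g^ny,g^ny')>c_0$. Since $\pi(f^n(C))=g^n(\pi(C))$, there are $z,z'\in f^n(C)$ with $d(\pi z,\pi z')>c_0$, hence $\rho(z,z')>c$ and $\operatorname{diam}f^n(C)>c$. $\square$

This proves the last sentence of Theorem A. It remains to build $f$ and $\pi$ on $M$. One more lemma on light maps will be used constantly: it lets us control diameters upstairs by looking downstairs.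

**Lemma 1.** Let $\pi:W\to Y$ be a light map of compact metric spaces. For every $\varepsilon>0$ there is $\delta>0$ such that every connected $C\subset W$ with $\operatorname{diam}\pi(C)<\delta$ has $\operatorname{diam}C<\varepsilon$.

*Proof.* Otherwise there are $\varepsilon>0$ and, after taking closures, compact connected sets $C_i$ with $\operatorname{diam}\pi(C_i)\to0$ and $\operatorname{diam}C_i\ge\varepsilon$. A subsequence converges in the Hausdorff metric to a compact set $C$. It is connected, as a Hausdorff limit of compact connected sets; it has diameter at least $\varepsilon$; and $\operatorname{diam}\pi(C)=0$. So $C$ is a nondegenerate connected subset of one fibre, a contradiction. $\square$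

## Fibre products lift $g$ for free, but may have the wrong topology

Here is a way to lift $g$ through anything. Let $\pi_0:P\to T^2$ be a surjection with finite fibres, $P$ compact metric. Remember a point of $P$ over *every* point of an orbit:
$$Z_P=\{(y,(p_n)_{n\in\mathbf Z}):\ y\in T^2,\ p_n\in P,\ \pi_0(p_n)=g^n(y)\}.$$
The shift $(y,(p_n))\mapsto(g(y),(p_{n+1}))$ is a homeomorphism lifting $g$, and the fibre over $y$ is a product of finite sets, so it is totally disconnected. By Proposition 1 the shift is cw-expansive. The dynamics costs nothing; the whole problem is to choose $P$, or a sequence of $P$'s, so that the fibre product is the Menger curve.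

**First attempt: a covering.** Take a connected double covering $P\to T^2$. Paths lift, which is good for local connectedness. But two things go wrong. Connectedness is in danger, as one sees already on the circle: the fibre product of $z\mapsto z^2$ with itself is $\{(z,w):z^2=w^2\}$, the union of the two disjoint circles $w=z$ and $w=-z$. And the dimension is wrong: over a closed disc $D\subset T^2$ all coverings pulled back by the $g^n$ are trivial, so we can choose a section for each $n$, and $D$ embeds in $Z_P$.

**Second attempt: glue.** To be able to change sheets, take two copies of $T^2$ and glue them along a graph $G\subset T^2$ cutting the torus into small squares. Paths still lift, and now one can switch sheets: walk to $G$, where there is only one point upstairs, and walk back in the other sheet. This is connected. But $\pi_0$ has a section, namely one of the two copies, say $s:T^2\to P$, and $y\mapsto(y,(s(g^ny))_n)$ embeds $T^2$ in $Z_P$. So $\dim Z_P\ge 2$.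

This is the exact obstruction: *paths must lift, but discs must not.* The way past it is to build, over each small square $\sigma$, a piece of $P$ such that linear paths lift, and which nevertheless maps to the boundary $\partial\sigma$ by a map that is the identity over $\partial\sigma$. Such a map $r$ rules out a section $s$ over $\sigma$: the composition $r\circ s$ would retract the square onto its boundary.

## How many annuli and discs: a degree count

Split each square $\sigma$ into a concentric closed square $E$ and the closed annulus $\overline{\sigma\setminus E}$ around it. Take several copies of the annulus, labelled by $a$'s, and several copies of $E$, labelled by $e$'s. Along each side $c_1,\dots,c_4$ of $E$ (in counterclockwise order) glue these copies according to a partition $\mathcal P_j$ of the set of labels, and glue all copies at the four vertices of $E$. For paths to lift across $c_j$ in both directions, *every block must contain an $a$ and an $e$*. All annuli are glued along $\partial\sigma$.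

Suppose we have a map $r$ of this object to the circle $\partial\sigma$ that is the identity over $\partial\sigma$. Going once around $\partial E$ in the copy with label $\alpha$, the map $r$ has a degree $W(\alpha)$. It is the sum over $j$ of the change of angle along $c_j$, and that change depends only on the block of $\mathcal P_j$ containing $\alpha$. The copy of $E$ is a disc and the annulus connects $\partial E$ to $\partial\sigma$, so we need
$$W(a)=1\ \text{ for every }a\text{-label},\qquad W(e)=0\ \text{ for every }e\text{-label}. \tag{1}$$

- *One annulus, or one disc.* With a single $a$, every block contains it, so there is one block per side and $W(e)=W(a)$. The same holds with a single $e$. This contradicts (1).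
- *Two annuli and two discs.* Each side has one block, or two blocks consisting of one $a$ and one $e$ each. In all cases the changes along $c_j$ for $a_1,a_2$ have the same sum as those for $e_1,e_2$. Adding over $j$ gives $W(a_1)+W(a_2)=W(e_1)+W(e_2)$, that is $2=0$.
- *Two annuli and three discs.* Now the counts are unbalanced, and there is a solution.

Let us find it. Use the partitions of $\{a_1,a_2,e_1,e_2,e_3\}$

- $\mathcal P_1:\{a_1,e_1\},\ \{a_2,e_2,e_3\}$,
- $\mathcal P_2:\{a_1,e_2\},\ \{a_2,e_1,e_3\}$,
- $\mathcal P_3:\{a_1,e_3\},\ \{a_2,e_1,e_2\}$,
- $\mathcal P_4:\{a_1,e_2,e_3\},\ \{a_2,e_1\}$.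

Let $x_j$ and $y_j$ be the winding along $c_j$ in the block of $a_1$ and of $a_2$ respectively, and put $t_j=x_j-y_j$. We want $\sum x_j=\sum y_j=1$. The label $e_1$ is with $a_2$ except on $c_1$, so $W(e_1)=1+t_1$. The label $e_2$ is with $a_1$ except on $c_1,c_3$, so $W(e_2)=1-t_1-t_3$; similarly $W(e_3)=1-t_1-t_2$. Setting these to $0$ forces $t_1=-1$, $t_2=t_3=2$, and $\sum t_j=0$ then forces $t_4=-3$. The $y_j$ are free integers with sum $1$. We choose $(y_1,y_2,y_3,y_4)=(-2,0,0,3)$, so $(x_1,x_2,x_3,x_4)=(-3,2,2,0)$.

## The complexes $P_k$

For $k\ge1$ let
$$G_k=\{(x_1,x_2)\in T^2:\ 2^kx_i\in\tfrac12+\mathbf Z\ \text{ for some }i\}.$$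
Its complement is a union of $4^k$ open squares of side $2^{-k}\le\frac12$; the closed squares $\sigma$ are embedded in $T^2$. If $x\in G_k$, some coordinate is a dyadic rational with exact denominator $2^{k+1}$. A point has only two coordinates, so
$$G_{k_1}\cap G_{k_2}\cap G_{k_3}=\emptyset\quad\text{for distinct }k_1,k_2,k_3. \tag{2}$$
Two indices would not do: $(\frac14,\frac18)\in G_1\cap G_2$.

In each $\sigma$ let $E_\sigma$ be the concentric closed square of half the side length, with sides $c_1,\dots,c_4$ in counterclockwise order, $c_j$ running from the vertex $v_{j-1}$ to $v_j$, where $v_4=v_0$. Let $A_\sigma=\overline{\sigma\setminus E_\sigma}$, $E_k=\bigcup_\sigma E_\sigma$, $A_k=\bigcup_\sigma A_\sigma\supset G_k$. Besides the five labels we use a sign $\pm$; it will later provide two disjoint near-copies of the space.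

**Definition ($P_k$).** $P_k$ is the quotient of
$$\big(A_k\times\{a_1,a_2\}\times\{+,-\}\big)\sqcup\big(E_k\times\{e_1,e_2,e_3\}\times\{+,-\}\big)$$
by the following identifications.

1. If $q\in G_k$, all four copies of $q$ are identified.
2. If $q$ is a vertex of some $E_\sigma$, all five copies of $q$ of the same sign are identified.
3. If $q$ is in the relative interior of the side $c_j$ of some $E_\sigma$, then $(q,\alpha,s)\sim(q,\beta,s)$ for $\alpha,\beta$ in the same block of $\mathcal P_j$.

The three rules concern disjoint sets of points $q$, so this is an equivalence relation. It is closed: let $(q_i,\alpha_i,s_i)\sim(q_i,\beta_i,t_i)$ converge. Along a subsequence the labels and signs are constant, and all these equivalences hold for the same reason. If the points are equal, so are the limits. If the reason is rule 1, the limit $q$ is in the closed set $G_k$. If it is rule 2, $q_i$ is eventually constant. If it is rule 3 on a fixed side $c_j$ with a fixed block, then $q$ is either in the relative interior of $c_j$, and rule 3 applies, or a vertex, and rule 2 applies. A quotient of a compact metrizable space by a closed equivalence relation is compact metrizable; fix a metric $d_k\le1$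 on $P_k$. The map $\pi_k:P_k\to T^2$, $[q,\alpha,s]\mapsto q$, is a continuous surjection. Over $G_k$ it is injective; its fibres have $4$ points over the rest of $A_k\setminus E_k$, $2$ over vertices of $E_\sigma$, $4$ over the open sides (two blocks, two signs) and $6$ over the interior of $E_\sigma$.

A *linear path* in $T^2$ is $t\mapsto x+tw$, $t\in[0,1]$, where $w=0$ is allowed; its *length* is $\|w\|$. Its image has diameter at most its length. If $\gamma$ is linear, so is $g^n\gamma$ for every $n\in\mathbf Z$, and its length is at most $\Lambda^{|n|}\|w\|$.

We now establish six properties.

**(P1) Representatives.** Every point of $P_k$ over a point of $A_k$ has a representative with an $a$-label, and every point over a point of $E_k$ has one with an $e$-label.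

*Proof.* Only points over $A_k\cap E_k=\partial E_k$ need an argument. At vertices all five labels are identified, and elsewhere every block contains both an $a$ and an $e$. $\square$

**(P2) Lifting.** For each linear path $\gamma$ in $T^2$ and each $p\in\pi_k^{-1}(\gamma(0))$ there is a path $\tilde\gamma$ in $P_k$ with $\tilde\gamma(0)=p$ and $\pi_k\tilde\gamma=\gamma$.

*Proof.* Lift $\gamma$ to $\mathbf R^2$. The preimage of $E_k$ consists of disjoint closed convex squares. The lifted path meets finitely many of them, each during a closed interval of time, possibly a single instant. So $[0,1]$ splits into finitely many closed intervals, each mapped by $\gamma$ into $A_k$ or into $E_k$. Go through them in order. At the start of each interval, (P1) provides a representative of the current point with a label $\alpha$ of the right type and a sign $s$; continue by $t\mapsto[\gamma(t),\alpha,s]$ with this constant label. $\square$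

**(P3) Long switching.** Let $v\in\{v_u,v_s\}$. There is $\kappa>0$ depending only on $A$ (and the chosen eigenvectors) such that, with $\ell_k:=2^{-k}/\kappa$, from every $y\in T^2$ there is a linear path in direction $v$ of length at most $\ell_k$ ending in $G_k$. Any lifts of it from any $p,p'\in\pi_k^{-1}(y)$ have the same endpoint.

*Proof.* Take $\kappa=\min(|v_u|_\infty,|v_s|_\infty)$. Along $t\mapsto y+t\ell_kv$ some coordinate changes monotonically by at least $2^{-k}$, so it takes a value in $2^{-k}(\frac12+\mathbf Z)$. Stop there. The endpoint lies in $G_k$, where $\pi_k$ is injective. $\square$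

**(P4) Short switching.** For all $k$ and $\varepsilon>0$ there is $\delta>0$ such that if $\pi_k(p)=\pi_k(p')=y$ and $d_k(p,p')<\delta$, there is a linear path of length $<\varepsilon$ from $y$ with lifts from $p$ and $p'$ having a common endpoint.

*Proof.* If not, there are counterexamples $p_i,p_i'$ over $y_i$, for some fixed $k,\varepsilon$, with $d_k(p_i,p_i')\to0$. Along a subsequence $p_i\to q$ and $p_i'\to q$, and $p_i=[y_i,\alpha,s]$, $p_i'=[y_i,\beta,t]$ with fixed labels and signs. Then $y_i\to y:=\pi_k(q)$, and by continuity $q=[y,\alpha,s]=[y,\beta,t]$. The sets $A_k$, $E_k$ and $A_k\cap E_k=\partial E_k$ are finite unions of closed convex pieces, each inside one closed square: four rectangles for each $A_\sigma$, one square $E_\sigma$, four segments for each $\partial E_\sigma$. All $y_i$ lie in $A_k$, in $E_k$ or in $A_k\cap E_k$ according to whether $\alpha,\beta$ are both $a$-labels, both $e$-labels, or of different types. So along a further subsequence all $y_i$ lie in one such piece $R$, contained in the sets on which both labels make sense; and $y\in R$ because $R$ is closed. The linear path $\gamma_i$ in $R$ from $y_i$ to $y$ has length tending to $0$. It has the lifts $[\gamma_i(\cdot),\alpha,s]$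 from $p_i$ and $[\gamma_i(\cdot),\beta,t]$ from $p_i'$, both ending at $q$. For large $i$ this contradicts the choice of $p_i,p_i'$. $\square$

**(P5) Folding.** The maps $\varphi_k^\pm:P_k\to P_k$, $[q,\alpha,s]\mapsto[q,\alpha,\pm]$, are well defined and continuous, $\pi_k\varphi_k^\pm=\pi_k$, and $\varphi_k^+(P_k)\cap\varphi_k^-(P_k)\subset\pi_k^{-1}(G_k)$.

*Proof.* Replacing all signs by one sign respects each of the three rules. If $[q,\alpha,+]=[q',\beta,-]$, then $q=q'$, and copies of different signs are identified only over $G_k$. $\square$

**(P6) Map to a graph.** There is a continuous $r_k:P_k\to G_k$ such that for each $p$ the points $r_k(p)$ and $\pi_k(p)$ lie in a common closed square $\sigma$.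

*Proof.* Over $G_k$ put $r_k=\pi_k$. Fix $\sigma$ and a sign. Identify $\partial\sigma$, oriented counterclockwise, with $\mathbf R/\mathbf Z$ by an orientation-preserving homeomorphism. Let $\tau_j:c_j\to[0,1]$ be affine with $\tau_j(v_{j-1})=0$, $\tau_j(v_j)=1$. For a point over $q\in c_j$ in the block $B\in\mathcal P_j$ put $r_k=D_j(B)\,\tau_j(q)\bmod1\in\partial\sigma$, where
$$\begin{array}{llll}
D_1\{a_1,e_1\}=-3,& D_1\{a_2,e_2,e_3\}=-2,& D_2\{a_1,e_2\}=2,& D_2\{a_2,e_1,e_3\}=0,\\
D_3\{a_1,e_3\}=2,& D_3\{a_2,e_1,e_2\}=0,& D_4\{a_2,e_1\}=3,& D_4\{a_1,e_2,e_3\}=0 .
\end{array}$$
These are the $x_j,y_j$ found above. At vertices the value is $0$ for all labels, so $r_k$ is well defined and continuous over $\partial E_\sigma$. The degree on $\partial E_\sigma\times\{\alpha\}$ is the sum over $j$ of $D_j$ of the block containing $\alpha$: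

- $e_1:\ -3+0+0+3=0$,
- $e_2:\ -2+2+0+0=0$,
- $e_3:\ -2+0+2+0=0$,
- $a_1:\ -3+2+2+0=1$,
- $a_2:\ -2+0+0+3=1$.

A map from the boundary of a disc to a circle extends over the disc if its degree is $0$; so $r_k$ extends over each $E_\sigma\times\{e_i\}$ with values in $\partial\sigma$. On the annulus $A_\sigma\times\{a_i\}$, the map on the inner boundary has degree $1$, and on the outer boundary it is the identity of $\partial\sigma$, of degree $1$. Circle maps of equal degree are homotopic, and a homotopy is exactly an extension over the annulus. So $r_k$ extends there with values in $\partial\sigma$.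

Different squares meet only in $G_k$, where $r_k$ is always $q\mapsto q$, so the pieces fit continuously. The result respects the identifications: under rule 1 all copies of $q$ go to $q$; under rule 2 all go to $0\in\partial\sigma$; under rule 3 the formula depends only on the block. Hence $r_k$ is defined and continuous on $P_k$, and over $\sigma$ it takes values in $\partial\sigma$. $\square$

## The space $Z$ and its shift

One $P_k$ is too coarse: $r_k$ moves points by about $2^{-k}$, and we need arbitrarily small errors. So we use all $k$ at once, and all $n$ so that $g$ lifts:
$$Z=\Big\{(y,(p_{k,n})_{k\ge1,n\in\mathbf Z})\in T^2\times\prod_{k,n}P_k:\ \pi_k(p_{k,n})=g^n(y)\Big\},\qquad \pi(y,(p_{k,n}))=y,$$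
$$\rho(z,z')=d(y,y')+\sum_{k,n}2^{-k-|n|}d_k(p_{k,n},p'_{k,n}),\qquad f(y,(p_{k,n}))=(g(y),(p_{k,n+1})).$$
The defining conditions are closed, so $Z$ is compact. The map $\pi$ is onto since the $\pi_k$ are. The fibre $\pi^{-1}(y)=\prod_{k,n}\pi_k^{-1}(g^ny)$ is a product of finite sets, so $\pi$ is light. The point $f(z)$ is in $Z$ because $\pi_k(p_{k,n+1})=g^{n+1}(y)=g^n(g(y))$; clearly $f$ is a homeomorphism and $\pi f=g\pi$.

Suppose we know that there is a homeomorphism $H:M\to Z$. Then $H^{-1}fH$ and $\pi H$ are as required in Theorem A, and cw-expansiveness is Proposition 1 applied on $M$. So the following is all that is left to prove for Theorem A.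

**Proposition 2.** $Z$ is homeomorphic to $M$.

## Switching coordinates: $Z$ is a Peano continuum

**Lifting to $Z$.** Let $\gamma$ be linear in $T^2$ and $z\in\pi^{-1}(\gamma(0))$. Then $\gamma$ lifts to a path in $Z$ starting at $z$: in coordinate $(k,n)$ take any lift of the linear path $g^n\gamma$ to $P_k$ starting at $p_{k,n}$, which exists by (P2). The coordinates can be lifted independently of each other.

**Switching one coordinate.** Let $z,z'\in\pi^{-1}(y)$ differ only in coordinate $(k,n)$, with values $p$ and $p'$. Suppose $\alpha$ is a linear path from $g^n(y)$ with lifts $\tilde\alpha,\tilde\alpha'$ to $P_k$ from $p,p'$ having a common endpoint. Put $\gamma=g^{-n}\alpha$, a linear path from $y$. Then $z$ and $z'$ are joined by a path in $Z$ over $\gamma\gamma^{-1}$: coordinate $(k,n)$ runs out along $\tilde\alpha$ and back along $\tilde\alpha'$, while every other coordinate runs out along some lift and back along the *same* lift, so returns to its old value.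

How long is $\gamma$? In a careless direction, $g^{-n}$ may stretch $\alpha$ by $\Lambda^{|n|}$. But (P3) lets us choose: take $\alpha$ in direction $v_u$ if $n\ge0$, and $v_s$ if $n<0$. Then $g^{-n}$ contracts $\alpha$ by exactly $\Lambda^{-|n|}$, and so one can always achieve
$$\operatorname{length}\gamma\le\Lambda^{-|n|}\ell_k=\Lambda^{-|n|}2^{-k}/\kappa . \tag{3}$$
For every $\theta>0$ only finitely many $(k,n)$ have $\Lambda^{-|n|}\ell_k\ge\theta$.

**Lemma 2.** (a) $Z$ is path connected. (b) For each $\varepsilon>0$ there is $\eta>0$ such that any $z,z'\in Z$ with $\rho(z,z')<\eta$ are joined by a path in $Z$ of diameter $<\varepsilon$.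

*Proof.* **Step 1: correct one coordinate at a time.** This step reduces both parts to a bound on switching lengths. Enumerate the coordinates as $\mathbf c_1,\mathbf c_2,\dots$. Let $z$ be over $y$, and $z'=(y',(p'_{k,n}))$. Lift a linear path from $y$ to $y'$ of length $d(y,y')$ to a path from $z$ to some $z^0\in\pi^{-1}(y')$. For $i\ge1$ let $z^i\in\pi^{-1}(y')$ agree with $z'$ in the coordinates $\mathbf c_1,\dots,\mathbf c_i$ and with $z^0$ in the others. Then $z^{i-1}$ and $z^i$ differ at most in $\mathbf c_i$; join them by a switching path over some $\gamma_i\gamma_i^{-1}$, and put $b_i=\operatorname{length}\gamma_i$. The projection of this path has diameter at most $b_i$. If $b_i\to0$, Lemma 1 shows that the diameters of the switching paths tend to $0$. Also $z^i\to z'$. So if we run through the first path on $[0,\frac12]$ and the $i$-th switching path on $[1-2^{-i},1-2^{-i-1}]$, and put the value $z'$ at time $1$, we get a continuous path from $z$ to $z'$.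

**Step 2: part (a).** Use (3) for all coordinates; then $b_i\to0$.

**Step 3: part (b), choice of $\eta$.** The bound (3) does not help for finitely many coordinates, where it is not small. There we use that the two values are already close, and (P4). Let $\delta$ be given by Lemma 1 for $\pi:Z\to T^2$ and $\varepsilon$. Let $F$ be the finite set of $(k,n)$ with $\Lambda^{-|n|}\ell_k\ge\delta/8$. For $(k,n)\in F$ let $\delta_{k,n}$ be given by (P4) for $k$ and $\delta/(8\|A^{-n}\|)$. Let $\delta_F>0$ be such that $\rho(w,w')<\delta_F$ implies $d_k(p_{k,n}(w),p_{k,n}(w'))<\delta_{k,n}$ for all $(k,n)\in F$; for instance $\delta_F=\min_F2^{-k-|n|}\delta_{k,n}$, or $\delta_F=1$ if $F=\emptyset$. Let $\delta_1$ be given by Lemma 1 for $\delta_F/2$, and put $\eta=\frac12\min(\delta_F/2,\delta/8,\delta_1)$.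

**Step 4: part (b), verification.** Let $\rho(z,z')<\eta$. Then $d(y,y')<\eta<\delta_1$, so the first path of Step 1 has diameter $<\delta_F/2$. Hence $\rho(z,z^0)<\delta_F/2$ and $\rho(z^0,z')<\delta_F/2+\eta<\delta_F$. For $\mathbf c_i=(k,n)\in F$ the two values to be switched, those of $z^0$ and $z'$, lie over $g^n(y')$ at distance $<\delta_{k,n}$. By (P4) there is a suitable $\alpha$ of length $<\delta/(8\|A^{-n}\|)$, so $\gamma_i=g^{-n}\alpha$ has $b_i<\delta/8$. For $\mathbf c_i\notin F$ use (3): again $b_i<\delta/8$, and $b_i\to0$. Thus the whole path exists and projects into the ball of radius $\delta/8$ around $y'$. Its projection has diameter at most $\delta/4<\delta$, so by Lemma 1 the path has diameter $<\varepsilon$. $\square$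

By (b), path components of open subsets of $Z$ are open. So $Z$ is locally path connected: it is a nondegenerate Peano continuum, and every connected open subset of $Z$ is path connected.

## Small fibres over a graph: $\dim Z=1$

Recall that a compact metric space has dimension at most $1$ if for every $\varepsilon>0$ it has a finite open cover by sets of diameter $<\varepsilon$ with each point in at most two members.

Let $\varepsilon>0$, and take $\delta$ from Lemma 1 for $\pi$ and $\varepsilon$.

**Step 1: a map to a graph whose fibres have small components.** Choose $k$ such that for every $x\in G_k$ the union of the closed squares of the $k$-th grid containing $x$ has diameter $<\delta$. Let $R:Z\to G_k$, $R(z)=r_k(p_{k,0})$. Since $\pi(z)=\pi_k(p_{k,0})$, (P6) shows that for $z\in R^{-1}(x)$ the point $\pi(z)$ lies in a closed square containing $x$. So $\operatorname{diam}\pi(R^{-1}(x))<\delta$, and by Lemma 1 every component of $R^{-1}(x)$ has diameter $<\varepsilon$.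

**Step 2: cut the fibres into finitely many small pieces.** In the compact set $R^{-1}(x)$, each component is the intersection of the relatively open and closed sets containing it. So each component lies in such a set of diameter $<\varepsilon$. Finitely many of these cover $R^{-1}(x)$, and subtracting earlier ones makes them disjoint. Thus $R^{-1}(x)$ is a finite disjoint union of compact sets of diameter $<\varepsilon$. These have pairwise disjoint open neighbourhoods $U^x_1,\dots,U^x_{m_x}$ in $Z$ of diameter $<\varepsilon$.

**Step 3: pull back a cover of the graph.** By compactness of $Z$ there is an open $V_x\ni x$ with $R^{-1}(V_x)\subset\bigcup_iU^x_i$. As $G_k$ is a graph, $\{V_x\}$ has a finite open refinement $\{W_j\}$ covering $G_k$, $W_j\subset V_{x(j)}$, with each point in at most two $W_j$. The sets $R^{-1}(W_j)\cap U_i^{x(j)}$ form a finite open cover of $Z$ by sets of diameter $<\varepsilon$. For fixed $j$ they are disjoint, so each point is in at most two of them. Hence $\dim Z\le1$. Since $Z$ is connected and nondegenerate, $\dim Z=1$.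

## Two disjoint maps near the identity, and recognition of $M$

The signs now do their work. Let $\varepsilon>0$. Choose distinct $k_1,k_2,k_3$ with $\sum_i2^{-k_i}<\varepsilon$. Let $\Phi^\pm:Z\to Z$ replace the three coordinates $p_{k_i,0}$ by $\varphi^\pm_{k_i}(p_{k_i,0})$ and keep everything else. By (P5) these are well-defined continuous maps, and $\rho(z,\Phi^\pm(z))\le\sum_i2^{-k_i}<\varepsilon$. If $w\in\Phi^+(Z)\cap\Phi^-(Z)$, then its coordinates $p_{k_i,0}$ lie in $\varphi_{k_i}^+(P_{k_i})\cap\varphi_{k_i}^-(P_{k_i})$, so $\pi(w)\in G_{k_i}$ for $i=1,2,3$. By (2) this is impossible:
$$\Phi^+(Z)\cap\Phi^-(Z)=\emptyset. \tag{4}$$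

**Definition (disjoint arcs property).** A space $X$ has the disjoint arcs property if any two maps $u,v:[0,1]\to X$ can be approximated arbitrarily closely by maps with disjoint images.

The interval $[0,1]$ does not have it: maps uniformly close to $u=v=\mathrm{id}$ both take the value $\frac12$. The space $Z$ has it: given $u,v$, use $\Phi^+u$ and $\Phi^-v$.

*Proof of Proposition 2.* We have shown that $Z$ is compact, one-dimensional, path connected, locally path connected, with the disjoint arcs property. By Bestvina's characterization theorem (M. Bestvina, *Characterizing $k$-dimensional universal Menger compacta*, Mem. AMS 380 (1988)), a compact $n$-dimensional, $(n-1)$-connected, $LC^{n-1}$ space with the disjoint $n$-cells property is the universal Menger compactum $\mu^n$, and $\mu^1=M$. For $n=1$ these are the properties just listed. So $Z\cong M$. $\square$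

With Proposition 1 this proves **Theorem A**.

**A second recognition.** One may instead use Anderson's theorem (R. D. Anderson, Ann. of Math. 67 (1958)): a one-dimensional Peano continuum with no local cut points and with no nonempty open subset embeddable in the plane is homeomorphic to $M$. A *local cut point* is a point $x$ with a connected open neighbourhood $U$ such that $U\setminus\{x\}$ is disconnected; for example $\frac12$ in $[0,1]$. We check the two hypotheses not yet shown.

**Step 1: $Z$ has no local cut points.** Suppose $U$ is a connected open set, $x\in U$, and $U\setminus\{x\}=V_1\sqcup V_2$ with $V_i$ open and nonempty. Since $U$ is path connected, there is a path $u$ in $U$ from a point of $V_1$ to a point of $V_2$. For small $\varepsilon$ both $\Phi^+u$ and $\Phi^-u$ lie in $U$ and still go from $V_1$ to $V_2$, because these sets are open. By (4) one of them misses $x$. Its image is then a connected subset of $V_1\sqcup V_2$ meeting both sets, a contradiction.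

**Step 2: every nonempty open set contains a copy of $K_5$.** Let $K$ be the graph $K_5$, which does not embed in the plane. For disjoint closed arcs $\sigma,\tau$, each contained in an edge of $K$, the set
$$O_{\sigma,\tau}=\{h\in C(K,Z):h(\sigma)\cap h(\tau)=\emptyset\}$$
is open in $C(K,Z)$ with the uniform metric. We show that it is dense. Given $h$ and $\varepsilon$, take $\eta\le\varepsilon$ from Lemma 2(b) for $\varepsilon/3$. Subdivide $K$ so that $\sigma,\tau$ are subcomplexes and $h$ oscillates by less than $\eta/3$ on each edge, and take $\Phi^\pm$ within $\eta/3$ of the identity, satisfying (4). Put $h'=\Phi^+h$ on $\sigma$, $h'=\Phi^-h$ on $\tau$, and $h'=h$ at the other vertices. The values of $h'$ at the two ends of any remaining edge are less than $\frac\eta3+\frac\eta3+\frac\eta3=\eta$ apart; on that edge let $h'$ be a path of diameter $<\varepsilon/3$ joining them. If $t$ is in a remaining edge with end $v$, then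
$$\rho(h'(t),h(t))\le\rho(h'(t),h'(v))+\rho(h'(v),h(v))+\rho(h(v),h(t))<\tfrac\varepsilon3+\tfrac\varepsilon3+\tfrac\varepsilon3 .$$
On $\sigma\cup\tau$ the distance is less than $\eta/3$. So $h'$ is $\varepsilon$-close to $h$, and $h'\in O_{\sigma,\tau}$ by (4).

Countably many pairs $(\sigma,\tau)$, for instance those with rational endpoints in affine parameters on the edges, separate all pairs of distinct points of $K$. So a map lying in these countably many $O_{\sigma,\tau}$ is injective. Since $C(K,Z)$ is complete, the Baire category theorem shows that injective maps are dense. Approximating a constant map into a nonempty open set $U\subset Z$ gives an embedding of $K_5$ in $U$, so $U$ is not planar. This again gives $Z\cong M$.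

## Mixing, periodic points and entropy of the shift on $Z$

The properties in the first half of Theorem B are preserved by topological conjugacy, so we prove them for the shift $f$ on $Z$. The tool is that points of $Z$ near $z$ can be found over every $y'$ near $\pi(z)$, with the coordinates of large $|n|$ entirely free.

**Step 1: local openness with free far coordinates.** Let $z\in Z$ lie over $y$, and $\varepsilon>0$. Choose $N$ with $\sum_{k\ge1,|n|>N}2^{-k-|n|}<\varepsilon/2$. Let $\delta$ be given by Lemma 1 for $\pi$ and $\varepsilon/2$. If $d(y,y')<\delta$, lift a shortest linear path from $y$ to $y'$ to a path from $z$ to some $z''\in\pi^{-1}(y')$; then $\rho(z,z'')<\varepsilon/2$. Let $q_{k,n}$ be the coordinates of $z''$ with $|n|\le N$. Changing the other coordinates moves $z''$ by less than $\varepsilon/2$. Hence: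

> (5) if $d(y,y')<\delta$, there are $q_{k,n}\in\pi_k^{-1}(g^ny')$ ($k\ge1$, $|n|\le N$) such that every $z'\in\pi^{-1}(y')$ with coordinates $q_{k,n}$ for $|n|\le N$ satisfies $\rho(z,z')<\varepsilon$.

**Step 2: $g$ is mixing.** We recall why. The slope of $v_u$ is irrational: otherwise we may take $v_u$ to be a primitive integer vector, and then $Av_u=\lambda v_u$ and $A^{-1}v_u=\lambda^{-1}v_u$ are integer vectors, so $\lambda$ and $\lambda^{-1}$ are integers, contradicting $|\lambda|>1$. So the half-line $\{tv_u:t\ge0\}$ is dense in $T^2$, by compactness some initial segment of length $L$ is $\delta$-dense, and by translation so is every segment of length at least $L$ in direction $v_u$. A nonempty open set contains a segment in direction $v_u$ of some length $\ell>0$, and $g^n$ maps it to a segment of length $\Lambda^n\ell\ge L$ for all large $n$. Thus for all nonempty open sets $O,O'$ we have $g^n(O)\cap O'\ne\emptyset$ for all large $n$.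

**Step 3: $f$ is mixing.** Let $U\supset B(z,\varepsilon)$ and $V\supset B(w,\varepsilon)$ be open. Take $N$ and $\delta$ valid in (5) for both $z$ and $w$. For all large $n$, in particular $n>2N$, Step 2 gives $y'$ with $d(y',\pi z)<\delta$ and $d(g^ny',\pi w)<\delta$. Define $z'\in\pi^{-1}(y')$: its coordinates $(k,m)$, $|m|\le N$, are those given by (5) for $z$ and $y'$; its coordinates $(k,n+m)$, $|m|\le N$, are the coordinates $(k,m)$ given by (5) for $w$ and $g^ny'$, which lie over $g^m(g^ny')=g^{n+m}y'$ as they must; the others are arbitrary. Since $n>2N$, the intervals $[-N,N]$ and $[n-N,n+N]$ are disjoint and there is no conflict. Then $z'\in U$ and $f^n(z')\in V$.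

**Step 4: periodic points are dense.** A rational point is $g$-periodic, since $g$ permutes the finite set of points with a given denominator $m$, that is $\frac1m\mathbf Z^2/\mathbf Z^2$. Given $z$ and $\varepsilon$, choose a rational $y'$ with $d(y',\pi z)<\delta$ and a multiple $n>2N$ of its period. Prescribe the coordinates $(k,m)$ with $|m|\le N$ by (5), choose arbitrary coordinates for the remaining $m$ in a block of $n$ consecutive integers containing $[-N,N]$, and extend $n$-periodically in $m$. This is consistent because $g^{m+n}y'=g^my'$. The resulting point is fixed by $f^n$ and is within $\varepsilon$ of $z$.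

**Step 5: infinite entropy.** The point $0\in T^2$ is fixed by $g$ and is the centre of a square of each grid, since the lines of $G_k$ nearest to it are $x_i=\pm2^{-k-1}$. So $|\pi_k^{-1}(0)|=6$. On the $f$-invariant set $\pi^{-1}(0)=\prod_{k,n}\pi_k^{-1}(0)$, $f$ is the shift in $n$. Projecting to the coordinates with $k\le K$ gives a factor that is the full shift on $6^K$ symbols, of entropy $K\log6$. So $h(f)\ge K\log 6$ for all $K$, and $h(f)=\infty$. Expansive homeomorphisms of compact metric spaces have finite entropy, so this $f$ is not expansive. This proves the first half of Theorem B.

## The Sierpiński carpet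

Write the carpet as $S=S^2\setminus\bigcup_i\operatorname{int}D_i$, where the $D_i$ are infinitely many pairwise disjoint closed discs with $\operatorname{diam}D_i\to0$ and $\bigcup D_i$ dense. For the usual picture in a square, the discs are the closures of the removed squares, and the closure of the outside of the big square. By Whyburn (*Topological characterization of the Sierpiński curve*, Fund. Math. 45 (1958)) every homeomorphism of $S$ permutes the circles $C_i=\partial D_i$. These circles are what prevents cw-expansiveness.

Suppose $f$ is cw-expansive on $S$ with constant $c$.

**Step 1: find an infinite orbit of circles.** Each circle $C_i$ is a nondegenerate continuum, so its orbit contains a circle of diameter $>c$. Since $\operatorname{diam}D_i\to0$, there are only finitely many such circles, hence only finitely many orbits of circles. There are infinitely many circles, so some orbit $\{f^n(C)\}_{n\in\mathbf Z}$ is infinite, and then the circles $f^n(C)$ are pairwise distinct.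

**Step 2: shrink to an arc.** Only finitely many of these circles have diameter $>c$, so there is $N$ with $\operatorname{diam}f^n(C)\le c$ for $|n|>N$. By continuity of the finitely many maps $f^n$, $|n|\le N$, choose a nondegenerate arc $B\subset C$ so small that $\operatorname{diam}f^n(B)\le c$ for $|n|\le N$. For $|n|>N$ we have $f^n(B)\subset f^n(C)$. So $\operatorname{diam}f^n(B)\le c$ for all $n\in\mathbf Z$, although $B$ is a nondegenerate continuum. This contradicts cw-expansiveness and completes the proof of **Theorem B**. $\blacksquare$
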